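\title{Powers of free subordinators}

\begin{abstract}
Let $\mathrm{FS}$ be the class of laws at time one of positive free L\'evy processes. We prove that if $X\in\mathrm{FS}$ has drift $b$ and $p\ge1$, then $X^p-b^p\in\mathrm{FS}$, and in particular $X^p\in\mathrm{FS}$. It follows that $|Y|^q\in\mathrm{FS}$ for a standard semicircular $Y$ and $q\ge2$, and that $e^X-e^b\in\mathrm{FS}$. For every real $p<1$, $p\ne0$, there is a bounded $X\in\mathrm{FS}$, bounded away from $0$, such that $X^p$ is not freely infinitely divisible. The proof parametrizes the continued inverse of the Cauchy transform of $X^p$ by that of $X$, and shows by a degree argument that this parametrization covers the lower half-plane exactly once.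
\end{abstract}

\section{Introduction}\label{sec:intro}

We write $\mathcal L(X)$ for the law of a random variable $X$. For probability measures $\mu,\nu$ on $\mathbb R$, the free additive convolution $\mu\boxplus\nu$ is the law of $X+Y$, where $X,Y$ are freely independent selfadjoint operators affiliated to a $\mathrm{II}_1$ factor $(\mathcal A,\tau)$, with laws $\mu$ and $\nu$. Below, $\boxplus$ enters only through the transform that linearizes it, which is recalled in Section~\ref{sec:tools}. A probability measure $\mu$ is \emph{freely infinitely divisible}, $\mu\in\mathrm{FID}$, if for every $n\in\mathbb N$ there is a probability measure $\mu_n$ with $\mu=\mu_n^{\boxplus n}$. Then the powers $\mu^{\boxplus t}$ are defined for all $t\ge0$, and $\mu=\mathcal L(X_1)$ for a free L\'evy process $(X_t)_{t\ge0}$ with $\mathcal L(X_t)=\mu^{\boxplus t}$. The process is a \emph{free subordinator} if $X_t\ge0$ for all $t$, and $\mathrm{FS}$ denotes the class of laws of $X_1$ for such processes. Equivalently,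
\[
\mu\in\mathrm{FS}\iff \mu\in\mathrm{FID}\ \text{ and }\ \mu^{\boxplus t}\text{ is supported on }[0,\infty)\text{ for every }t>0 .
\]
We write $X\in\mathrm{FS}$ or $X\in\mathrm{FID}$ if $\mathcal L(X)$ belongs to the class. Membership in $\mathrm{FS}$ asks for more than $X\ge0$ and $X\in\mathrm{FID}$, because it concerns all small times $t$; see Example~\ref{ex:basic}. For $X\in\mathrm{FS}$ there is a largest real number $b$ with $X-b\in\mathrm{FS}$ (Proposition~\ref{prop:R}). It is nonnegative, and we call it the \emph{drift} of $X$.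

This paper answers the following question, posed in \cite{talk}: \emph{if $X\in\mathrm{FS}$ and $p\ge1$ is real, is $X^p\in\mathrm{FS}$?}

The class $\mathrm{FS}$ is defined through sums, and nothing in its definition refers to the map $x\mapsto x^p$. The classical analogue of the question has a negative answer already for $p=2$. Let $N$ be a Poisson variable, the value at time one of a positive L\'evy process, and suppose that $N^2$ has the law of $Y_1+Y_2$ with $Y_1,Y_2$ independent and identically distributed. Since $P(Y_1<0)^2\le P(N^2<0)=0$, we have $Y_i\ge0$, and $P(Y_1=0)^2=P(N^2=0)>0$. As $Y_2=0$ with positive probability, $Y_1$ is almost surely a perfect square. Then $P(N^2=1)>0$ forces $P(Y_1=1)>0$, and so $P(N^2=2)>0$, which is absurd. The obstruction is arithmetic, and the free Poisson law does not share it. Let $\pi(1,1)$ be the free Poisson (Marchenko--Pastur) law, with density $\frac1{2\pi}\sqrt{(4-x)/x}$ on $(0,4)$; it belongs to $\mathrm{FS}$. For $Z\sim\pi(1,1)$ a computation with a cubic polynomial in Section~\ref{sec:example}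 gives $Z^2\in\mathrm{FS}$. A second test locates the critical exponent. The free cumulants of a compactly supported law in $\mathrm{FID}$ satisfy $\kappa_2\kappa_4\ge\kappa_3^2$, with equality for $Z$. After normalization, $(1+\varepsilon Z)^p$ is a small deformation of $Z$, convex for $p>1$ and concave for $p<1$, and it changes $\kappa_2\kappa_4-\kappa_3^2$ from $0$ to $(p-1)\varepsilon+O(\varepsilon^2)$. Both tests point to the following results.

\begin{theorem}\label{thm:main}
Let $X\in\mathrm{FS}$ have drift $b\ge0$ and let $p\ge1$. Then $X^p-b^p\in\mathrm{FS}$; in particular $X^p\in\mathrm{FS}$.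
\end{theorem}

Let $S(0,1)$ be the standard semicircle law, with density $\frac1{2\pi}\sqrt{4-x^2}$ on $[-2,2]$. If $Y\sim S(0,1)$, then $Y^2\sim\pi(1,1)$. The first part of the next corollary is noted in \cite{talk} as a consequence of a positive answer to the question.

\begin{corollary}\label{cor:main}
If $Z\sim\pi(1,1)$, $Y\sim S(0,1)$ and $q\ge2$, then $\mathcal L(Z^{q/2})=\mathcal L(|Y|^q)\in\mathrm{FS}$. If $X\in\mathrm{FS}$ has drift $b$, then $e^X-e^b\in\mathrm{FS}$.
\end{corollary}

\begin{theorem}\label{thm:sharp}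
For every real $p<1$, $p\neq0$, there is a bounded $X\in\mathrm{FS}$, bounded away from $0$, with $X^p\notin\mathrm{FID}$. Hence the set of $p\in\mathbb R$ such that $X^p\in\mathrm{FS}$ for all $X\in\mathrm{FS}$ for which $X^p$ is defined is exactly $\{0\}\cup[1,\infty)$.
\end{theorem}

Here is the idea of the proof of Theorem~\ref{thm:main}. The Cauchy transform $G$ of $X$ maps the upper half-plane into the lower half-plane $\mathbb C^-$, and free infinite divisibility means that its inverse $K$ continues analytically to all of $\mathbb C^-$, with a sign condition. The same has to be shown for the Cauchy transform $G_p$ of $X^p$. Since $\zeta^p-x^p\approx p\zeta^{p-1}(\zeta-x)$ near $\zeta=x$, the functions $G_p(\zeta^p)$ and $G(\zeta)/(p\zeta^{p-1})$ have the same singular part along the support, and their difference $h$ is analytic there. So continuing $G_p$ through its support amounts to continuing $G$, and the single-valued function $K$ encodes that continuation: the map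
\[
w\longmapsto v=h(\zeta)+\frac{w}{p\zeta^{p-1}},\qquad \zeta=K(w),
\]
sends a point $w$ to a point $v$ at which the continued inverse of $G_p$ should take the value $\zeta^p$. The main work is to show that every $v\in\mathbb C^-$ arises from exactly one admissible $w$.

Section~\ref{sec:FS} describes $\mathrm{FS}$ by $R$-transforms, reduces the theorem to laws with rational $K$, and states the criterion that will be verified for $X^p$. Section~\ref{sec:rational} contains the main step, Section~\ref{sec:general} passes to the limit, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.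

\section{Transforms and analytic tools}\label{sec:tools}

Let $\mathbb C^\pm$ be the open half-planes and $\widehat{\mathbb C}$ the Riemann sphere. The Cauchy transform $G_\mu(z)=\int\frac{\mu(dx)}{z-x}$ of a probability measure $\mu$ on $\mathbb R$ is analytic off the support of $\mu$, maps $\mathbb C^+$ to $\mathbb C^-$, and satisfies $G_\mu(\bar z)=\overline{G_\mu(z)}$ and $iyG_\mu(iy)\to1$ as $y\to\infty$. The Stieltjes inversion formula
\[
\mu((a,b))+\tfrac12\mu(\{a,b\})=-\lim_{y\to0+}\frac1\pi\int_a^b\operatorname{Im}G_\mu(x+iy)\,dx ,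
\]
valid for finite measures, shows that $G_\mu$ determines $\mu$, and that $\mu(I)=0$ if $G_\mu|_{\mathbb C^+}$ extends continuously, with real values, to an open interval $I$.

Put $F_\mu=1/G_\mu:\mathbb C^+\to\mathbb C^+$. On a truncated Stolz angle $\Gamma=\{z:|\operatorname{Re}z|<\alpha\operatorname{Im}z,\ |z|>\beta\}$ the function $F_\mu$ has an analytic inverse, $F_\mu(F_\mu^{-1}(u))=u$ for $u\in\Gamma$, and one sets
\[
\varphi_\mu(u)=F_\mu^{-1}(u)-u,\qquad R_\mu(w)=\varphi_\mu(1/w).
\]
Thus $w\mapsto\frac1w+R_\mu(w)$ is the inverse of $G_\mu$. A limit at $\infty$ is \emph{nontangential} if it holds in every Stolz angle.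

\begin{theorem}[{\cite[Theorem 5.10]{BV}}]\label{thm:BV}
A probability measure $\mu$ lies in $\mathrm{FID}$ if and only if $\varphi_\mu$ extends to an analytic map $\mathbb C^+\to\mathbb C^-\cup\mathbb R$. An analytic map $\varphi:\mathbb C^+\to\mathbb C^-\cup\mathbb R$ equals $\varphi_\mu$ for a (unique) $\mu\in\mathrm{FID}$ if and only if $\varphi(z)/z\to0$ nontangentially at $\infty$. Moreover $\varphi_{\mu\boxplus\nu}=\varphi_\mu+\varphi_\nu$ and $\varphi_{\mu^{\boxplus t}}=t\varphi_\mu$.
\end{theorem}

So for $\mu\in\mathrm{FID}$ the function $R_\mu$ is an analytic map $\mathbb C^-\to\mathbb C^-\cup\mathbb R$. For $c>0$ and $a\in\mathbb R$ we have $F_{cX+a}(z)=cF_X((z-a)/c)$, and inverting this relation gives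
\begin{equation}\label{eq:affine}
R_{cX+a}(w)=cR_X(cw)+a .
\end{equation}

The function $\frac1w+R_\mu(w)$ need not be injective on $\mathbb C^-$, but it takes each value in $\mathbb C^+$ only once. This fact is used throughout to identify Cauchy transforms.

\begin{lemma}\label{lem:unique}
Let $R:\mathbb C^-\to\mathbb C^-\cup\mathbb R$ be analytic and let $z\in\mathbb C^+$. Then $\frac1w+R(w)=z$ has at most one solution $w\in\mathbb C^-$. If $R=R_\mu$ with $\mu\in\mathrm{FID}$, the solution exists and equals $G_\mu(z)$.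
\end{lemma}

\begin{proof}
With $u=1/w\in\mathbb C^+$ the equation reads $u=\Psi(u):=z-R(1/u)$. The map $\Psi$ sends $\mathbb C^+$ into $\{\operatorname{Im}u\ge\operatorname{Im}z\}$, so it is an analytic self-map of $\mathbb C^+$ other than the identity. By the Schwarz lemma it has at most one fixed point. If $R=R_\mu$, then $F_\mu(z)+\varphi_\mu(F_\mu(z))=z$ holds on the nonempty open set $F_\mu^{-1}(\Gamma)$. Both sides are analytic on $\mathbb C^+$, so the identity holds there, and it says that $G_\mu(z)$ is a solution.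
\end{proof}

To apply the lemma to a local solution we must know that it lies in $\mathbb C^-$. If $\psi$ is analytic near $x_0\in\mathbb R$ and real on the real axis, then
\begin{equation}\label{eq:sign}
\operatorname{Im}\psi(a+ib)=b\int_0^1\operatorname{Re}\psi'(a+itb)\,dt ,
\end{equation}
so near $x_0$ the sign of $\operatorname{Im}\psi(a+ib)$ is that of $b\,\psi'(x_0)$ when $\psi'(x_0)\ne0$.

\begin{lemma}\label{lem:compact}
Let $\mu\in\mathrm{FID}$, and suppose that $R_\mu$ extends analytically to a neighborhood of $0$, with real values on the real axis. Then $\mu$ has compact support.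
\end{lemma}

\begin{proof}
The function $\theta(w)=w/(1+wR_\mu(w))$ is analytic near $0$ and real on the real axis, with $\theta(0)=0$ and $\theta'(0)=1$. Its local inverse $\theta^{-1}$ has the same properties. For large $|z|$ put $k(z)=\theta^{-1}(1/z)$, so that $\frac1{k(z)}+R_\mu(k(z))=z$. If moreover $z\in\mathbb C^+$, then $k(z)\in\mathbb C^-$ by \eqref{eq:sign}, hence $k(z)=G_\mu(z)$ by Lemma~\ref{lem:unique}. So $G_\mu$ extends continuously with real values to $\{x\in\mathbb R:|x|>A\}$ for some $A$.
\end{proof}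

Positivity will be encoded by two classes of functions on $(0,\infty)$. A \emph{complete Bernstein function} is a function
\begin{equation}\label{eq:CBF}
f(x)=a+\beta x+\int_{(0,\infty)}\frac{x}{x+s}\,\sigma(ds),\qquad a,\beta\ge0,\quad \int_{(0,\infty)}\frac{\sigma(ds)}{1+s}<\infty .
\end{equation}
By dominated convergence $a=f(0+)$ and $\beta=\lim_{x\to\infty}f(x)/x$. A \emph{Stieltjes function} is a function $\frac ax+\beta+\int_{(0,\infty)}\frac{\sigma(ds)}{x+s}$ with $a,\beta,\sigma$ as in \eqref{eq:CBF}.

\begin{theorem}[{\cite[Theorems 6.2 and 7.3]{SSV}}]\label{thm:SSV}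
A function $f:(0,\infty)\to[0,\infty)$ is a complete Bernstein function if and only if it extends analytically to $\mathbb C\setminus(-\infty,0]$ with $\operatorname{Im}\xi\cdot\operatorname{Im}f(\xi)\ge0$ and $f(0+)\in[0,\infty)$ exists. If $g\not\equiv0$ is a Stieltjes function, then $1/g$ is a complete Bernstein function.
\end{theorem}

For a finite measure $\mu$ on $[0,\infty)$ put
\[
g_\mu(x)=\int\frac{\mu(du)}{x+u}=-G_\mu(-x),\qquad x>0 .
\]
This is a Stieltjes function, and it determines $\mu$ because $G_\mu$ is analytic off $[0,\infty)$. If $\mu$ is a probability measure, then $xg_\mu(x)\to1$ as $x\to\infty$.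

\begin{lemma}\label{lem:weak}
Let $\mu_n,\mu$ be probability measures on $[0,\infty)$. Then $\mu_n\to\mu$ weakly if and only if $g_{\mu_n}\to g_\mu$ pointwise on $(0,\infty)$.
\end{lemma}

\begin{proof}
The function $u\mapsto\frac1{x+u}$ is continuous on $[0,\infty)$ and vanishes at $\infty$; this gives the direct implication. Conversely, by Helly's theorem every subsequence has a further subsequence that converges vaguely to a measure $\nu$ on $[0,\infty)$ of mass at most $1$. Then $g_\nu=g_\mu$, so $\nu=\mu$, and the convergence is weak because $\mu$ has mass $1$.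
\end{proof}

\section{The $R$-transform of a free subordinator}\label{sec:FS}

Let $\mathcal R$ be the set of functions
\[
r(w)=\int_{[0,\infty)}\frac{1+s}{1+sw}\,\rho(ds),\qquad \rho\text{ a finite measure on }[0,\infty).
\]
Such a function is analytic on $\mathbb C\setminus(-\infty,0]$. The kernel is normalized so that $r(1)$ is the mass of $\rho$. It is at most $1$ for $w\ge1$, and its modulus is at most $\sqrt2$ for $w=iy$, $y\ge1$, so dominated convergence gives
\begin{equation}\label{eq:drift}
\rho(\{0\})=\lim_{w\to+\infty}r(w)=\lim_{y\to+\infty}r(iy).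
\end{equation}
We call this number the drift of $r$. On $(0,\infty)$ the function $r$ is nonincreasing and $wr(w)$ is nondecreasing, as is seen on the kernel. Also $wr(w)\to0$ as $w\to0+$, since $\frac{w(1+s)}{1+sw}\le1$ for $w\le1$. Hence for each $x>0$ the equation
\begin{equation}\label{eq:fix}
wx+wr(w)=1
\end{equation}
has exactly one solution $w\in(0,\infty)$. It is the equation $\frac1v+r(-v)=z$ at the points $v=-w$, $z=-x$ of the negative axis.

\begin{proposition}\label{prop:R}
A probability measure $\mu$ lies in $\mathrm{FS}$ if and only if $\mu\in\mathrm{FID}$ and $R_\mu(v)=r(-v)$ on $\mathbb C^-$ for some $r\in\mathcal R$. This is a bijection between $\mathrm{FS}$ and $\mathcal R$, and $w=g_\mu(x)$ is the solution of \eqref{eq:fix} for every $x>0$. If $X\sim\mu$ and $b$ is the drift of $r$, then for $a\in\mathbb R$ we have $X-a\in\mathrm{FS}$ if and only if $a\le b$, and for $c>0$, $a\geq 0$ the variable $cX+a$ lies in $\mathrm{FS}$ and has drift $cb+a$.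
\end{proposition}

\begin{proof}
\emph{From $\mathcal R$ to $\mathrm{FS}$.} Let $r\in\mathcal R$ and $R(v)=r(-v)=\int\frac{1+s}{1-sv}\rho(ds)$. For $v\in\mathbb C^-$ we have $1-sv\in\mathbb C^+\cup\{1\}$, so $R$ maps $\mathbb C^-$ to $\mathbb C^-\cup\mathbb R$. Put $\varphi(z)=R(1/z)$, so that $\varphi(z)/z=\int\frac{1+s}{z-s}\rho(ds)$. In the angle $|\operatorname{Re}z|<\alpha\operatorname{Im}z$ we have $|z-s|\ge\gamma\max(|z|,s)$ with $\gamma=(1+\alpha^2)^{-1/2}$, because $\operatorname{Im}z\ge \gamma|z|$ and the distance from $s$ to the angle is $\gamma s$. So the integrand is bounded by $2/\gamma$ for $|z|\ge1$, and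
\begin{equation}\label{eq:stolz}
\int_{[0,\infty)}\frac{1+s}{z-s}\,\rho(ds)\to0\quad\text{nontangentially at }\infty .
\end{equation}
By Theorem~\ref{thm:BV}, $R=R_\mu$ for a unique $\mu\in\mathrm{FID}$.

We show that $\mu$ does not charge $(-\infty,0)$. Let $g(x)$ be the solution of \eqref{eq:fix}. The left side of \eqref{eq:fix} has $w$-derivative $x+(wr)'\ge x>0$ and $x$-derivative $w>0$. By the implicit function theorem $g$ is real-analytic with $g'<0$. Then $v(z)=-g(-z)$ is analytic near each point of $(-\infty,0)$, real on the axis with $v'<0$, and satisfies $\frac1v+R(v)=z$. For $z\in\mathbb C^+$ near such a point, $v(z)\in\mathbb C^-$ by \eqref{eq:sign}, so $v(z)=G_\mu(z)$ by Lemma~\ref{lem:unique}. Thus $G_\mu$ extends with real values to $(-\infty,0)$, which gives $\mu((-\infty,0))=0$ and $g=g_\mu$. The same argument applies to $tr\in\mathcal R$, which belongs to $\mu^{\boxplus t}$. Hence $\mu\in\mathrm{FS}$.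

\emph{From $\mathrm{FS}$ to $\mathcal R$.} Let $\mu\in\mathrm{FS}$, $\mu_t=\mu^{\boxplus t}$, $F_t=F_{\mu_t}$, $g_t=g_{\mu_t}$. Positivity of $\mu_t$ gives an integral representation for each $t>0$, and $\varphi_\mu$ is recovered as $t\to0$. By Theorem~\ref{thm:SSV}, $1/g_t$ has the form \eqref{eq:CBF}, with $\beta=\lim_{x\to\infty}1/(xg_t(x))=1$. Therefore
\[
B_t(x):=\frac1t\Big(\frac1{g_t(x)}-x\Big)=\int_{[0,\infty)}\frac{x(1+s)}{x+s}\,\rho_t(ds),\qquad \rho_t=\frac1t\Big(a\delta_0+\frac{\sigma(ds)}{1+s}\Big),
\]
where $a,\sigma$ depend on $t$ and $\rho_t$ is finite. Continue both sides to $\mathbb C\setminus(-\infty,0]$ and put $x=-z$ with $z\in\mathbb C^+$. Since $1/g_t(-z)=-F_t(z)$, Lemma~\ref{lem:unique} for $\mu_t$ yields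
\[
\int_{[0,\infty)}\frac{z(1+s)}{z-s}\,\rho_t(ds)=\frac{z-F_t(z)}t=\varphi_\mu(F_t(z)).
\]
As $t\to0$ we have $F_t(z)\to z$: for a small circle $|u-z|=\varepsilon$ in $\mathbb C^+$ and $t$ so small that $t|\varphi_\mu|<\varepsilon$ on it, Rouch\'e's theorem gives a solution $u$ of $u+t\varphi_\mu(u)=z$ inside, and $u=F_t(z)$ by Lemma~\ref{lem:unique}. Hence the integrals converge to $\varphi_\mu(z)$. At $z=i$ the kernel equals $\frac{(1+s)(1-is)}{1+s^2}$, and the sum of its real part and minus its imaginary part is $\frac{(1+s)^2}{1+s^2}\ge1$. So the masses of the $\rho_t$ stay bounded as $t\to0$, and along a sequence $\rho_t\to\rho$ weakly on the compact space $[0,\infty]$. The kernel is continuous on $[0,\infty]$ with value $-z$ at $s=\infty$, so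
\[
\varphi_\mu(z)=\int_{[0,\infty)}\frac{z(1+s)}{z-s}\,\rho(ds)-z\,\rho(\{\infty\}).
\]
Dividing by $z$ and using \eqref{eq:stolz} and $\varphi_\mu(z)/z\to0$, we get $\rho(\{\infty\})=0$. With $z=1/v$ this is $R_\mu(v)=\int_{[0,\infty)}\frac{1+s}{1-sv}\rho(ds)$. The function $r$ is determined by $R_\mu$ through analytic continuation, so the correspondence is bijective.

\emph{Affine maps.} By \eqref{eq:affine}, $X-a\in\mathrm{FS}$ if and only if $r-a\in\mathcal R$. If $a\le b$, then $r-a$ is given by the measure $\rho-a\delta_0$. If $r-a\in\mathcal R$, then $b-a\ge0$ by \eqref{eq:drift}. Finally $cX+a$ belongs to $cr(cw)+a$, and $\frac{c(1+s)}{1+csw}=\frac{1+cs}{1+csw}\cdot\frac{c(1+s)}{1+cs}$ with a bounded last factor. So $cr(cw)+a\in\mathcal R$, with limit $cb+a$ at $\infty$.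
\end{proof}

\begin{example}\label{ex:basic}
The constant $r=b$ belongs to $\delta_b$. The function $r(w)=\frac1{1+w}$, with $\rho=\frac12\delta_1$ and drift $0$, gives $R(v)=\frac1{1-v}$ and $\frac1v+R(v)=\frac1{v(1-v)}$. The Cauchy transform $G$ of the corresponding law satisfies
\begin{equation}\label{eq:MP}
G(z)\,(1-G(z))=1/z .
\end{equation}
For $0<x<4$ the root of $v(1-v)=1/x$ in $\mathbb C^-$ is $\frac12(1-i\sqrt{4/x-1})$, so Stieltjes inversion identifies the law as $\pi(1,1)$, and \eqref{eq:MP} holds on $\mathbb C\setminus[0,4]$. For $Y\sim S(0,1)$, symmetry gives $G_Y(\zeta)=\zeta G(\zeta^2)$, and \eqref{eq:MP} turns into $G_Y+1/G_Y=\zeta$, that is, $R_Y(v)=v$. The variable $2+Y$ is nonnegative and lies in $\mathrm{FID}$, but not in $\mathrm{FS}$: by \eqref{eq:affine} the $t$-th free convolution power of its law is the law of $2t+\sqrt t\,Y$, which charges $(-\infty,0)$ for $t<1$.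
\end{example}

The main step needs control of $R_\mu$ up to the real axis. We obtain it by working in a dense subclass. Let $\mathrm{FS}_0$ be the set of $\mu\in\mathrm{FS}$ for which $\rho$ is finitely supported and the drift is positive, that is,
\begin{equation}\label{eq:FS0}
R_\mu(w)=d+\sum_{j=1}^{\ell}\frac{c_jt_j}{1-t_jw},\qquad \ell\ge0,\quad d,c_j,t_j>0,\quad t_j\text{ distinct}.
\end{equation}

\begin{lemma}\label{lem:dense}
For $\mu\in\mathrm{FS}$ with drift $b$ there are $\mu_n\in\mathrm{FS}_0$ with drifts $b+\frac1n$ such that $\mu_n\to\mu$ weakly.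
\end{lemma}

\begin{proof}
Let $\rho_n=(b+\frac1n)\delta_0+\sum_{k=1}^{n^2}\rho\big((\frac{k-1}n,\frac kn]\big)\delta_{k/n}$, and let $r_n\in\mathcal R$ and $\mu_n\in\mathrm{FS}_0$ belong to $\rho_n$. For bounded continuous $f$,
\[
\int f\,d\rho_n=\Big(b+\frac1n\Big)f(0)+\int_{(0,n]}f\big(\lceil ns\rceil/n\big)\,\rho(ds)\longrightarrow\int f\,d\rho
\]
by dominated convergence. Taking $f(s)=\frac{1+s}{1+sw}$ gives $r_n\to r$ pointwise on $(0,\infty)$. Fix $x>0$ and let $w=g_\mu(x)$. The strictly increasing function $w'\mapsto w'x+w'r(w')-1$ is negative at $w-\varepsilon$ and positive at $w+\varepsilon$. The same holds with $r_n$ for large $n$, so $|g_{\mu_n}(x)-w|<\varepsilon$. Lemma~\ref{lem:weak} concludes the proof.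
\end{proof}

\begin{lemma}\label{lem:closed}
The class $\mathrm{FS}$ is closed under weak convergence of probability measures.
\end{lemma}

\begin{proof}
Let $\mu_n\in\mathrm{FS}$ belong to $r_n,\rho_n$, and let $\mu_n\to\mu$ weakly. Then $\mu$ is supported on $[0,\infty)$ and $g_{\mu_n}\to g_\mu>0$ pointwise. Let $w_n=g_{\mu_n}(1)\le1$. By monotonicity and \eqref{eq:fix}, $\rho_n([0,\infty))=r_n(1)\le r_n(w_n)\le1/w_n\to1/g_\mu(1)$. So along a subsequence $\rho_n\to\rho$ weakly on $[0,\infty]$, and $r_n\to\tilde r$ pointwise, where $\tilde r(w)=r(w)+\rho(\{\infty\})/w$ and $r\in\mathcal R$ belongs to $\rho|_{[0,\infty)}$. Fix $x>0$ and put $w_n=g_{\mu_n}(x)\to w=g_\mu(x)$. For large $n$ we have $r_n(w+\varepsilon)\le r_n(w_n)\le r_n(w-\varepsilon)$, so $r_n(w_n)\to\tilde r(w)$ by continuity of $\tilde r$. Passing to the limit in \eqref{eq:fix},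
\[
xg_\mu(x)+g_\mu(x)\,r(g_\mu(x))+\rho(\{\infty\})=1\qquad(x>0).
\]
As $x\to\infty$ the first term tends to $1$ and the second to $0$, because $g_\mu(x)\to0$. Hence $\rho(\{\infty\})=0$ and $g_\mu(x)$ solves \eqref{eq:fix}. By Proposition~\ref{prop:R}, $\mu$ is the element of $\mathrm{FS}$ that belongs to $r$.
\end{proof}

To prove that a given law $\nu$ lies in $\mathrm{FS}$ we need a criterion that can be read off from signs. The convenient object is not $R_\nu(v)$ but $C(v)=vR_\nu(v)$. For $\nu\in\mathrm{FS}$ it equals $\int\frac{(1+s)v}{1-sv}\rho(ds)$, which maps $\mathbb C^-$ to $\mathbb C^-\cup\mathbb R$ and is nonpositive on $(-\infty,0)$. These two properties suffice.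

\begin{lemma}\label{lem:criterion}
Let $\nu$ be a compactly supported probability measure on $\mathbb R$ and let $C:\mathbb C^-\to\mathbb C^-\cup\mathbb R$ be analytic. Suppose that
\begin{enumerate}
\item[(i)] $C(G_\nu(z))=zG_\nu(z)-1$ for all $z\in\mathbb C^+$;
\item[(ii)] for each $v_0\in(-\infty,0)$, all limit points in $\widehat{\mathbb C}$ of $C(v)$ as $v\to v_0$, $v\in\mathbb C^-$, lie in $(-\infty,0]$.
\end{enumerate}
Then $\nu\in\mathrm{FS}$, $R_\nu(v)=C(v)/v$ on $\mathbb C^-$, and the drift of $\nu$ is $\lim_{y\to\infty}R_\nu(-iy)$.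
\end{lemma}

\begin{proof}
By (ii), $\operatorname{Im}C(v)\to0$ as $v$ approaches any point of $(-\infty,0)$. By the Schwarz reflection principle $C$ extends analytically to $\mathbb C\setminus[0,\infty)$ with $C(\bar v)=\overline{C(v)}$, and by (ii) its values on $(-\infty,0)$ lie in $(-\infty,0]$. So $f(\xi)=-C(-\xi)$ is analytic on $\mathbb C\setminus(-\infty,0]$, nonnegative on $(0,\infty)$, and $\operatorname{Im}\xi\cdot\operatorname{Im}f(\xi)\ge0$.

Next, $f(0+)=0$. Since $\nu$ has compact support, $G_\nu$ is analytic near $\infty$ with $G_\nu(z)\sim1/z$. It has there a local inverse $\tilde K$, analytic on $0<|v|<\varepsilon$, with $v\tilde K(v)\to1$ as $v\to0$. By (i), $C(v)=v\tilde K(v)-1$ on the open set $G_\nu(\{z\in\mathbb C^+:|z|>A\})$, which for large $A$ lies in the half-disc $\{v\in\mathbb C^-:|v|<\varepsilon\}$. The identity extends to the half-disc and, by continuity, to $(-\varepsilon,0)$. Hence $f(x)\to0$ as $x\to0+$.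

By Theorem~\ref{thm:SSV}, $f$ has the form \eqref{eq:CBF} with $a=0$, so $r(x):=f(x)/x=\beta+\int_{(0,\infty)}\frac{\sigma(ds)}{x+s}$. With $t=1/s$ we have $\frac1{x+s}=\frac{1+t}{1+tx}\cdot\frac1{1+s}$, and $\frac{\sigma(ds)}{1+s}$ is a finite measure, so $r\in\mathcal R$. Let $\nu'\in\mathrm{FS}$ belong to $r$. Then $R_{\nu'}(v)=f(-v)/(-v)=C(v)/v$, and by (i) the point $v=G_\nu(z)$ solves $\frac1v+R_{\nu'}(v)=z$. Lemma~\ref{lem:unique} gives $G_\nu=G_{\nu'}$, so $\nu=\nu'$. The formula for the drift is \eqref{eq:drift}.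
\end{proof}

Condition (i) prescribes $C$ on $G_\nu(\mathbb C^+)$. The difficulty is that this set is in general smaller than $\mathbb C^-$, and $C$ has to be constructed on the rest.

\section{The square of a free Poisson variable}\label{sec:example}

For a constant $X=d$ the Cauchy transform $1/(z-d^p)$ maps $\mathbb C^+$ onto $\mathbb C^-$ and there is nothing to continue. The first case that shows the mechanism is $Z\sim\pi(1,1)$ with $p=2$. Let $G$ and $G_2$ be the Cauchy transforms of $Z$ and $Z^2$. For $z\in\mathbb C^+$ let $\zeta=\sqrt z$, in the open first quadrant. Partial fractions give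
\begin{equation}\label{eq:p2}
v:=G_2(\zeta^2)=\frac{w-w'}{2\zeta},\qquad w=G(\zeta),\quad w'=G(-\zeta).
\end{equation}
When $\zeta$ crosses the support $(0,4)$ into the fourth quadrant, $w'$ stays analytic, and only $w$ has to be continued.

By \eqref{eq:MP}, $w-w^2=1/\zeta$ and $w'-w'^2=-1/\zeta$. Put $u=1-w-w'$. Subtracting the two equations gives $(w-w')u=2/\zeta$. Adding them gives $w^2+w'^2=w+w'=1-u$, hence $(w-w')^2=2(1-u)-(1-u)^2=1-u^2$. Inserting both into \eqref{eq:p2},
\begin{equation}\label{eq:cubic}
zv=\frac1u,\qquad v=P(u):=\frac{u-u^3}4 .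
\end{equation}
So the function required in Lemma~\ref{lem:criterion} is $C(v)=1/u-1$, where $u$ is a suitable root of $P(u)=v$. We must choose this root analytically on all of $\mathbb C^-$.

For $u=a+ib$ we have $4\operatorname{Im}P(u)=b(1-3a^2+b^2)$. Thus $P^{-1}(\mathbb C^-)$ is the disjoint union of three domains,
\[
\Omega=\{a>0,\ b>0,\ 3a^2-b^2>1\},\quad \{a<0,\ b>0,\ 3a^2-b^2>1\},\quad\{b<0,\ 3a^2-b^2<1\}.
\]
The image of each domain is open. It is also closed in $\mathbb C^-$, because preimages of compact sets under $P$ are compact and each domain is closed in $P^{-1}(\mathbb C^-)$. So each domain is mapped onto $\mathbb C^-$. A cubic has three roots, hence each domain contains exactly one simple root of $P(u)=v$, and $P:\Omega\to\mathbb C^-$ is biholomorphic. Let $u(v)$ be its inverse and $C(v)=1/u(v)-1$; then $C$ maps $\mathbb C^-$ to $\mathbb C^-$ because $\Omega\subset\mathbb C^+$.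

Condition (i) holds: by \eqref{eq:cubic} the function $1/(zG_2(z))$ maps the connected set $\mathbb C^+$ into one of the three domains, it tends to $1$ along $z=iy\to\infty$, and $1$ lies in the closure of $\Omega$ only. For (ii), let $v\to v_0<0$. A limit point $u_0$ of $u(v)$ is a root of $P(u_0)=v_0$ on the boundary of $\Omega$. On the hyperbola $b^2=3a^2-1$ we have $4P=a-a^3+3ab^2=a(8a^2-2)>0$, and on the ray $[1/\sqrt3,\infty)$ we have $P(u)<0$ only for $u>1$. So $u_0>1$ and $C(v)$ accumulates only in $(-1,0)$. Lemma~\ref{lem:criterion} gives $Z^2\in\mathrm{FS}$.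

It is instructive to see which part of $\Omega$ comes from $G_2$ itself. By \eqref{eq:cubic}, $z=4/(u^2-u^4)$, and $\operatorname{Im}(u^2-u^4)=2ab\,(1-2(a^2-b^2))$. So $z\in\mathbb C^+$ exactly on $\Omega_1=\{u\in\Omega:a^2-b^2>\frac12\}$, and $G_2(\mathbb C^+)=P(\Omega_1)$ by Lemma~\ref{lem:unique}. On the curve $a^2-b^2=\frac12$, $b>0$, the point $z$ runs through $(0,16)$, the interior of the support of $Z^2$. Beyond the curve $z$ lies in $\mathbb C^-$, and $v$ is the value at $z$ of the continuation of $G_2$ through the support (Figure~\ref{fig:cubic}).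

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=3,yscale=1.7]
\fill[gray!15] plot[domain=0:1.8,samples=40] ({sqrt((1+\x*\x)/3)},\x) -- (2.3,1.8) -- (2.3,0) -- cycle;
\fill[gray!40] plot[domain=0:1.8,samples=40] ({sqrt(0.5+\x*\x)},\x) -- (2.3,1.8) -- (2.3,0) -- cycle;
\draw[->] (-0.1,0) -- (2.45,0) node[right] {$a$};
\draw[->] (0,-0.1) -- (0,2) node[above] {$b$};
\draw plot[domain=0:1.8,samples=40] ({sqrt((1+\x*\x)/3)},\x);
\draw[dashed] plot[domain=0:1.8,samples=40] ({sqrt(0.5+\x*\x)},\x);
\draw[very thick] (1,0) -- (2.3,0);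
\node[below] at (0.54,0) {$\tfrac1{\sqrt3}$};
\node[below] at (0.74,0) {$\tfrac1{\sqrt2}$};
\node[below] at (1,0) {$1$};
\node at (1.75,0.55) {$z\in\mathbb C^+$};
\node at (1.3,1.45) {$z\in\mathbb C^-$};
\end{tikzpicture}
\caption{The map $P(u)=(u-u^3)/4$, $u=a+ib$, sends the shaded domain $\Omega$, bounded by $3a^2-b^2=1$, bijectively onto the lower half-plane. With $z=4/(u^2-u^4)$, the value $P(u)$ is the Cauchy transform of $Z^2$ at $z$ in the dark part, and its continuation through the support of $Z^2$ (dashed curve $a^2-b^2=\frac12$) in the light part. The thick ray is mapped onto the negative axis.}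
\label{fig:cubic}
\end{figure}

In general no elimination is available. We keep $w$ as the coordinate and read \eqref{eq:p2} as a function of $w$ through $\zeta=K(w)$. The count of the roots of a cubic is replaced by properness and a count near $w=\infty$, and the sign of $\operatorname{Im}(1/u)$ by a maximum principle.

\section{Powers of laws with rational $R$-transform}\label{sec:rational}

\begin{proposition}\label{prop:rational}
Let $X\in\mathrm{FS}_0$ have drift $d$ and let $p>1$. Then $X^p\in\mathrm{FS}$, and its drift is exactly $d^p$.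
\end{proposition}

Throughout this section $p>1$ and $\mu=\mathcal L(X)$ as in \eqref{eq:FS0} are fixed, $G=G_\mu$, and $G_p(z)=\int\frac{\mu(dx)}{z-x^p}$ is the Cauchy transform of $X^p$. Powers are principal.

\subsection{The inverse of $G$ and its two sheets}

Put
\[
K(w)=\frac1w+R_\mu(w),\qquad C(w)=wK(w)-1=dw+\sum_{j=1}^\ell c_j\Big(\frac1{1-t_jw}-1\Big).
\]
These are rational functions with real coefficients. The poles of $K$ are $0$ and the points $1/t_j$, and $K(\infty)=d$. For $w\in\mathbb C^-$ each term of $C(w)$ has negative imaginary part, so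
\begin{equation}\label{eq:Csign}
\operatorname{Im}(wK(w))=\operatorname{Im}C(w)<0\quad\text{and}\quad K(w)\ne0\qquad(w\in\mathbb C^-).
\end{equation}
Here membership in $\mathrm{FS}$ enters in a form that free infinite divisibility of a nonnegative variable does not provide: for $2+Y$ in Example~\ref{ex:basic}, $wR(w)=(w+1)^2-1$ has positive imaginary part when $w\in\mathbb C^-$ and $\operatorname{Re}w<-1$. The term $dw$ makes the inequality strict even for $\ell=0$.

Since $X-d\in\mathrm{FS}$ and by Lemma~\ref{lem:compact}, $\operatorname{supp}\mu\subset[d,M]$ for some $M<\infty$. In particular $G$ and $G_p$ are analytic near $0$. Lemma~\ref{lem:unique} gives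
\begin{gather}
w\in\mathbb C^-,\quad K(w)\in\mathbb C^+\quad\Longrightarrow\quad w=G(K(w)),\label{eq:sheet}\\
K(G(\zeta))=\zeta\qquad(\zeta\in\mathbb C^+).\label{eq:KG}
\end{gather}
We say that $w\in\mathbb C^-$ is on the \emph{first sheet} if $K(w)\in\mathbb C^+$, and on the \emph{second sheet} otherwise.

Zeros of $K$ on the real axis will matter. Let $w_0=G(0)<0$. As $K$ is analytic near $w_0$, the identity \eqref{eq:KG} extends to a neighborhood of $\zeta=0$. So $K(w_0)=0$ and $K'(w_0)G'(0)=1$, and therefore
\begin{equation}\label{eq:w0}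
w=G(K(w))\qquad\text{for all $w$ near $w_0$.}
\end{equation}
On $(-\infty,0)$ the zeros of $K$ are the solutions of $C=-1$, and $C'(w)=d+\sum_j\frac{c_jt_j}{(1-t_jw)^2}>0$. Hence $w_0$ is the only zero of $K$ on $(-\infty,0)$.

\subsection{The parametrization}

Let
\[
\Delta=\{\zeta\ne0:|\arg\zeta|<\pi/p\},\qquad\Delta'=\{\zeta\ne0:|\arg\zeta|<\min(\pi,2\pi/p)\}.
\]
The map $\zeta\mapsto\zeta^p$ sends $\Delta$ bijectively onto $\mathbb C\setminus(-\infty,0]$, its upper half onto $\mathbb C^+$ and its lower half onto $\mathbb C^-$. Because $p>1$, we have $\overline\Delta\setminus\{0\}\subset\Delta'$ and $\overline\Delta\cap\mathbb R=[0,\infty)$, and the two edges of $\Delta$ lie in $\mathbb C^+$ and $\mathbb C^-$. We remove from the kernel of $G_p(\zeta^p)$ its pole at $\zeta=x$: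
\[
h(\zeta)=\int\Big[\frac1{\zeta^p-x^p}-\frac1{p\zeta^{p-1}(\zeta-x)}\Big]\mu(dx)=\int x^{-p}\eta(\zeta/x)\,\mu(dx),
\]
where
\[
\eta(q)=\frac1{q^p-1}-\frac1{pq^{p-1}(q-1)} .
\]
Both terms of $\eta$ have a simple pole with residue $1/p$ at $q=1$, so the singularity is removable. The other solutions of $q^p=1$ with $|\arg q|<\pi$ have $|\arg q|\ge2\pi/p$. Hence $\eta$ is analytic on $\Delta'$, real on $(0,\infty)$, and tends to $0$ at $\infty$. Since $x$ ranges in the compact set $[d,M]\subset(0,\infty)$, the function $h$ is analytic on $\Delta'$, real on $(0,\infty)$, and $h(\zeta)\to0$ as $\zeta\to\infty$ in $\Delta$. If $\zeta\in\overline\Delta\setminus\{0\}$ and $\zeta\notin[d,M]$, then $\zeta^p\notin[d^p,M^p]$, the integral splits, and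
\begin{equation}\label{eq:hsplit}
G_p(\zeta^p)=h(\zeta)+\frac{G(\zeta)}{p\zeta^{p-1}} .
\end{equation}
For $p=2$ this is \eqref{eq:p2}, with $h(\zeta)=-G(-\zeta)/(2\zeta)$. Now replace $G(\zeta)$ by a point $w$ with $K(w)=\zeta$. Define
\[
T(w)=h(\zeta)+\frac{w}{p\zeta^{p-1}},\quad\zeta=K(w),\qquad\qquad D=\{w\in\mathbb C^-:K(w)\in\Delta\}.
\]
The function $T$ is analytic on the open set of all $w\in\mathbb C$ that are not poles of $K$ and satisfy $K(w)\in\Delta'$; this set contains $D$. By \eqref{eq:hsplit}, if $\zeta=K(w)\in\overline\Delta\setminus(\{0\}\cup[d,M])$, then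
\begin{equation}\label{eq:T}
T(w)=G_p(\zeta^p)+\frac{w-G(\zeta)}{p\zeta^{p-1}} ,
\end{equation}
and by \eqref{eq:sheet} the last term vanishes on the first sheet:
\begin{equation}\label{eq:Tfirst}
T(w)=G_p(\zeta^p)\qquad\text{if }w\in\mathbb C^-\text{ and }\zeta=K(w)\in\overline\Delta\cap\mathbb C^+ .
\end{equation}
The function to which Lemma~\ref{lem:criterion} will be applied takes the value $\zeta^pT(w)-1$ at $v=T(w)$. For this to define a function on $\mathbb C^-$, each $v\in\mathbb C^-$ must have exactly one preimage in $D$.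

\subsection{The sign of $\zeta^pT-1$}

\begin{lemma}\label{lem:sign}
For $w\in D$ and $\zeta=K(w)$ we have $\operatorname{Im}\big(\zeta^pT(w)-1\big)<0$.
\end{lemma}

\begin{proof}
On the first sheet $z=\zeta^p\in\mathbb C^+$, and \eqref{eq:Tfirst} gives $\zeta^pT(w)-1=zG_p(z)-1=\int\frac{x^p}{z-x^p}\mu(dx)\in\mathbb C^-$, as $x\ge d>0$.

On the second sheet $-\pi/p<\arg\zeta\le0$. Put
\[
\psi(q)=\frac1{q^p-1}-\frac1{p(q-1)} .
\]
Then $q^p\eta(q)=\frac{q^p}{q^p-1}-\frac{q}{p(q-1)}=1-\frac1p+\psi(q)$. Hence $\zeta^ph(\zeta)=1-\frac1p+\int\psi(\zeta/x)\mu(dx)$, while $\zeta^p\cdot\frac w{p\zeta^{p-1}}=\frac{w\zeta}p=\frac{1+C(w)}p$. Adding,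
\[
\zeta^pT(w)-1=\frac{C(w)}p+\int\psi(\zeta/x)\,\mu(dx).
\]
By \eqref{eq:Csign} it suffices to show $\operatorname{Im}\psi\le0$ on the sector $\Sigma=\{-\pi/p\le\arg q\le0\}$. The function $\psi$ is analytic on $\Delta'\supset\Sigma$. On $q>0$ it is real. On $\arg q=-\pi/p$ the number $q^p$ is negative, so $\operatorname{Im}\psi(q)=\frac{\operatorname{Im}q}{p|q-1|^2}<0$. Within $\Sigma$, $\psi$ tends to the real limits $-1+\frac1p$ at $0$ and $0$ at $\infty$. So $\operatorname{Im}\psi$ is harmonic in the interior of $\Sigma$ and continuous on its compact closure in $\widehat{\mathbb C}$, with boundary values $\le0$. The maximum principle gives $\operatorname{Im}\psi\le0$.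
\end{proof}

The two sheets need different arguments, because $\psi(\bar q)=\overline{\psi(q)}$ has the unfavorable sign in the upper half of $\Delta$; for $p=2$, $\psi(q)=-\frac1{2(q+1)}$.

\subsection{Boundary behavior of $T$}

To count preimages we need to know that $T$ does not approach a point of $\mathbb C^-$ at the boundary of $D$. Since $K$ is rational, that boundary can be described completely.

\begin{lemma}\label{lem:boundary}
Let $w_n\in D$ with $w_n\to w^*\in\widehat{\mathbb C}\setminus D$. Then one of the following holds, where $\zeta^*=K(w^*)$.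
\begin{enumerate}
\item[(a)] $w^*\in\mathbb C^-$, $\arg\zeta^*=\pi/p$, and $T(w_n)\to G_p(z^*)\in(-\infty,0)$ with $z^*=(\zeta^*)^p<0$.
\item[(b)] $w^*\in\mathbb C^-$, $\arg\zeta^*=-\pi/p$, and $T(w_n)$ converges to a point of $\mathbb C^+$.
\item[(c)] $w^*$ is a pole of $K$, and $T(w_n)\to0$.
\item[(d)] $w^*=\infty$, and $T(w_n)\to\infty$.
\item[(e)] $w^*\in\mathbb R$, $\zeta^*\in(0,\infty)$, and $T(w_n)$ converges to a real number.
\item[(f)] $w^*=w_0$, and $T(w_n)\to G_p(0)\in(-\infty,0)$.
\item[(g)] $w^*>0$, $\zeta^*=0$, $T(w_n)\to\infty$, and all limit points of $T(w_n)/|T(w_n)|$ lie on the arc $\{e^{i\theta}:0\le\theta\le\pi-\pi/p\}$.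
\end{enumerate}
In particular $(T(w_n))$ has no limit point in $\mathbb C^-$.
\end{lemma}

\begin{proof}
Write $\zeta_n=K(w_n)\in\Delta$. The positions of $w^*$ listed are exhaustive. Indeed, let $w^*$ be finite and not a pole, so that $\zeta^*\in\overline\Delta$. If $w^*\in\mathbb C^-$, then $\zeta^*\notin\Delta$ and $\zeta^*\neq0$ by \eqref{eq:Csign}, so $\zeta^*$ is on an edge. If $w^*\in\mathbb R$, then $\zeta^*\in\overline\Delta\cap\mathbb R=[0,\infty)$, and a zero of $K$ is either $w_0$ or positive. In cases (a), (b), (e) we have $\zeta^*\in\Delta'$, so $T(w_n)\to T(w^*)$.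

(a) By \eqref{eq:Tfirst}, $T(w^*)=G_p(z^*)=\int\frac{\mu(dx)}{z^*-x^p}<0$.

(b) Here $(\zeta^*)^p=-|\zeta^*|^p$, so $G_p((\zeta^*)^p)$ is real. Multiplying numerator and denominator of the last term of \eqref{eq:T} by $\zeta^*$,
\[
\operatorname{Im}T(w^*)=-\frac1{p|\zeta^*|^p}\Big(\operatorname{Im}(w^*\zeta^*)-\operatorname{Im}(\zeta^*G(\zeta^*))\Big).
\]
Now $\operatorname{Im}(w^*\zeta^*)<0$ by \eqref{eq:Csign}, and $\operatorname{Im}(\zeta^*G(\zeta^*))=\operatorname{Im}\int\frac{x}{\zeta^*-x}\mu(dx)>0$ because $\zeta^*\in\mathbb C^-$. So $\operatorname{Im}T(w^*)>0$.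

(c) Here $\zeta_n\to\infty$ in $\Delta$, so $h(\zeta_n)\to0$. Also $w_n/\zeta_n^{p-1}\to0$, since $(w_n)$ is bounded and $p>1$.

(d) Here $\zeta_n\to d>0$, so $h(\zeta_n)\to h(d)$ and $T(w_n)\sim w_n/(pd^{p-1})$.

(e) The numbers $h(\zeta^*)$, $w^*$ and $(\zeta^*)^{p-1}$ are real.

(f) Here $\zeta_n\to0$, and $w_n=G(\zeta_n)$ for large $n$ by \eqref{eq:w0}. So \eqref{eq:T} gives $T(w_n)=G_p(\zeta_n^p)\to G_p(0)=-\int x^{-p}\mu(dx)$.

(g) Again $\zeta_n\to0$, and \eqref{eq:T} gives
\[
T(w_n)=G_p(0)+o(1)+\frac{w^*-w_0+o(1)}{p\zeta_n^{p-1}},\qquad w^*-w_0>0 .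
\]
As $p>1$, the last term tends to $\infty$ and determines the direction of $T(w_n)$. For large $n$ the point $w_n$ is on the second sheet, for otherwise \eqref{eq:sheet} would give $w_n=G(\zeta_n)\to w_0\ne w^*$ along a subsequence. So $\arg\zeta_n\in(-\pi/p,0]$ and $\arg\zeta_n^{-(p-1)}\in[0,\pi-\pi/p)$.
\end{proof}

\subsection{The degree is one}

Case (b) shows that $T$ may take values in $\mathbb C^+$ on $D$. We therefore restrict to
\[
U=\{w\in D:T(w)\in\mathbb C^-\}.
\]

\begin{lemma}\label{lem:degree}
The map $T:U\to\mathbb C^-$ is biholomorphic, and its inverse $S$ satisfies $S(-iy)\to\infty$ as $y\to+\infty$.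
\end{lemma}

\begin{proof}
\emph{$T$ is proper on $U$.} Let $L\subset\mathbb C^-$ be compact and let $w_n\in U$ with $T(w_n)\in L$. A subsequence converges to some $w^*\in\widehat{\mathbb C}$. By Lemma~\ref{lem:boundary}, $w^*\in D$, and then $T(w^*)\in L$, so $w^*\in U$. Thus $U\cap T^{-1}(L)$ is compact.

\emph{The number of preimages is constant.} On no component $V$ of $U$ is $T$ constant: otherwise $V$, closed in $U$ and contained in a compact fiber, would be a nonempty compact open subset of $\mathbb C$. So the fibers are discrete and compact, hence finite. Let $N(v)$ be the number of preimages of $v$ in $U$, with multiplicity. Fix $v_0\in\mathbb C^-$ and surround the points of its fiber by small disjoint closed discs in $U$. For $v$ near $v_0$ all preimages of $v$ lie in the open discs, since otherwise properness would produce a preimage of $v_0$ outside them. By Rouch\'e's theorem each disc contains as many preimages of $v$ as of $v_0$. So $N$ is locally constant, hence constant on $\mathbb C^-$.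

\emph{The count at $-iy$.} Near $w=\infty$ the function $K$ is analytic with value $d\in\Delta'$ at $\infty$. So $T$ is meromorphic near $\infty$ with a simple pole, $T(w)/w\to1/(pd^{p-1})$; this is where the positive drift makes the count possible. Applying the inverse function theorem to $1/T$ as a function of $1/w$, we find $A>0$ such that $T$ is injective on $\{|w|>A\}$ and takes there each sufficiently large value at a single point, with multiplicity one. For the value $-iy$ call this point $w(y)$. Then $w(y)\to\infty$ and $w(y)\sim-iy\,pd^{p-1}$. So for large $y$ we have $w(y)\in\mathbb C^-$ and $K(w(y))\in\Delta$, that is, $w(y)\in U$.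

There are no other preimages in $U$ for large $y$. Otherwise there are $y_n\to\infty$ and $w_n\in U$ with $|w_n|\le A$, $T(w_n)=-iy_n$ and $w_n\to w^*\in\mathbb C$. Then $w^*\notin D$, since $T$ is finite on $D$. In Lemma~\ref{lem:boundary} only case (g) has $w^*$ finite and $T(w_n)\to\infty$, and it is excluded because $-i$ is not on the arc $\{e^{i\theta}:0\le\theta\le\pi-\pi/p\}$. Hence $N\equiv1$, and $S(-iy)=w(y)$ for large $y$.
\end{proof}

\subsection{The negative axis and the conclusion}

For $v\in\mathbb C^-$ put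
\[
K_p(v)=K(S(v))^p,\qquad C_p(v)=vK_p(v)-1 .
\]
These functions are analytic on $\mathbb C^-$, and $\operatorname{Im}C_p<0$ by Lemma~\ref{lem:sign}.

\begin{lemma}\label{lem:negative}
As $v\to v_0\in(-\infty,0)$ in $\mathbb C^-$, all limit points of $C_p(v)$ in $\widehat{\mathbb C}$ lie in $(-\infty,0)$.
\end{lemma}

\begin{proof}
Let $v_n\to v_0$ and $w_n=S(v_n)$, and pass to a subsequence with $w_n\to w^*\in\widehat{\mathbb C}$; put $\zeta^*=K(w^*)$. Suppose first that $w^*\in D$, so that $T(w^*)=v_0<0$. If $\operatorname{Im}\zeta^*>0$, then $T(w^*)=G_p((\zeta^*)^p)\in\mathbb C^-$ by \eqref{eq:Tfirst}, a contradiction. If $\operatorname{Im}\zeta^*\le0$, then $\operatorname{Im}(\zeta^*)^p\le0$, so $\operatorname{Im}((\zeta^*)^pv_0)\ge0$, contradicting Lemma~\ref{lem:sign}. Hence $w^*\notin D$, and among the cases of Lemma~\ref{lem:boundary} only (a), (e), (f) allow $T(w_n)\to v_0\in(-\infty,0)$. In each of them $C_p(v_n)\to v_0(\zeta^*)^p-1$. In case (a) this limit is $z^*G_p(z^*)-1=\int\frac{x^p}{z^*-x^p}\mu(dx)<0$. In case (e)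 it is less than $-1$, and in case (f) it equals $-1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rational}]
We apply Lemma~\ref{lem:criterion} to $\nu=\mathcal L(X^p)$, which is supported in $[d^p,M^p]$, and to $C_p$. Condition (ii) is Lemma~\ref{lem:negative}. For (i), let $z\in\mathbb C^+$ and $\zeta=z^{1/p}\in\Delta\cap\mathbb C^+$. By \eqref{eq:KG} the point $w=G(\zeta)\in\mathbb C^-$ satisfies $K(w)=\zeta$, so $w\in D$, and $T(w)=G_p(z)\in\mathbb C^-$ by \eqref{eq:Tfirst}. Thus $S(G_p(z))=w$ and $K_p(G_p(z))=\zeta^p=z$, which is (i). Hence $X^p\in\mathrm{FS}$ with $R_\nu(v)=K_p(v)-\frac1v$. By Lemma~\ref{lem:degree}, $K(S(-iy))\to K(\infty)=d$, so the drift is $\lim_{y\to\infty}R_\nu(-iy)=d^p$.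
\end{proof}

\section{The general case}\label{sec:general}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $p=1$ the claim $X-b\in\mathrm{FS}$ is part of Proposition~\ref{prop:R}. Let $p>1$. By Lemma~\ref{lem:dense} there are $X_n\in\mathrm{FS}_0$ with drifts $b_n=b+\frac1n$ and $X_n\to X$ in law. By Propositions~\ref{prop:rational} and~\ref{prop:R}, $X_n^p-b_n^p\in\mathrm{FS}$. The continuous mapping theorem gives $X_n^p\to X^p$ in law, and $b_n^p\to b^p$, so $X_n^p-b_n^p\to X^p-b^p$ in law. By Lemma~\ref{lem:closed}, $X^p-b^p\in\mathrm{FS}$. Adding the constant $b^p\ge0$ preserves $\mathrm{FS}$ by Proposition~\ref{prop:R}, so $X^p\in\mathrm{FS}$.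
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Since $|Y|^q=(Y^2)^{q/2}$ and $Y^2\sim\pi(1,1)\in\mathrm{FS}$, the first claim is Theorem~\ref{thm:main} with $p=q/2\ge1$. For the second, $1+X/n\in\mathrm{FS}$ has drift $1+b/n$ by Proposition~\ref{prop:R}, so $(1+X/n)^n-(1+b/n)^n\in\mathrm{FS}$ by Theorem~\ref{thm:main}. These variables converge pointwise, hence in law, to $e^X-e^b$, and Lemma~\ref{lem:closed} applies.
\end{proof}

\section{Exponents below one}\label{sec:sharp}

Let $\mu$ be a compactly supported probability measure with moments $m_k$. A partition of $\{1,\dots,k\}$ is noncrossing if there are no $i_1<j_1<i_2<j_2$ with $i_1,i_2$ in one block and $j_1,j_2$ in another; $NC(k)$ is the set of these partitions. The free cumulants $\kappa_k$ of $\mu$ are determined by the moment--cumulant formula $m_k=\sum_{\pi\in NC(k)}\prod_{V\in\pi}\kappa_{|V|}$, and $R_\mu(w)=\sum_{k\ge0}\kappa_{k+1}w^k$ near $0$. The first four relations are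
\begin{equation}\label{eq:mc}
\begin{gathered}
m_1=\kappa_1,\qquad m_2=\kappa_2+\kappa_1^2,\qquad m_3=\kappa_3+3\kappa_1\kappa_2+\kappa_1^3,\\
m_4=\kappa_4+4\kappa_1\kappa_3+2\kappa_2^2+6\kappa_1^2\kappa_2+\kappa_1^4 .
\end{gathered}
\end{equation}
We use the following necessary condition; cf.\ \cite[Theorem 13.16]{NS}.

\begin{lemma}\label{lem:hankel}
If $\mu\in\mathrm{FID}$ has compact support, then $\kappa_2\kappa_4\ge\kappa_3^2$.
\end{lemma}

\begin{proof}
Let $\mu_n=\mu^{\boxplus 1/n}\in\mathrm{FID}$. Then $R_{\mu_n}=R_\mu/n$ is analytic near $0$ and real on the real axis, so $\mu_n$ has compact support by Lemma~\ref{lem:compact}, and its free cumulants are $\kappa_k/n$. In the moment--cumulant formula a partition with $j$ blocks contributes $O(n^{-j})$, so $m_k(\mu_n)=\kappa_k/n+O(n^{-2})$. Hence for real $a_1,a_2$,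
\[
a_1^2\kappa_2+2a_1a_2\kappa_3+a_2^2\kappa_4=\lim_{n\to\infty}n\int(a_1x+a_2x^2)^2\,\mu_n(dx)\ge0 ,
\]
and a nonnegative quadratic form has nonnegative determinant.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $p<1$, $p\ne0$, $Z\sim\pi(1,1)$, and $X=1+\varepsilon Z$ with $\varepsilon>0$. Then $X\in\mathrm{FS}$ by Proposition~\ref{prop:R}, and $1\le X\le1+4\varepsilon$. Taylor's formula gives, uniformly for $Z\in[0,4]$,
\[
W_\varepsilon:=\frac{X^p-1}{p\varepsilon}=Z+\delta Z^2+O(\varepsilon^2),\qquad\delta=\frac{(p-1)\varepsilon}2<0 .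
\]
Since $R_Z(w)=\frac1{1-w}$, all free cumulants of $Z$ equal $1$. By \eqref{eq:MP} the series $M(t)=\sum_{k\ge0}m_k(Z)t^k$ satisfies $M=1+tM^2$, so $m_1(Z),\dots,m_5(Z)=1,2,5,14,42$. From $m_k(W_\varepsilon)=m_k(Z)+k\delta\,m_{k+1}(Z)+O(\varepsilon^2)$, the first four moments of $W_\varepsilon$ are, up to $O(\varepsilon^2)$,
\[
1+2\delta,\qquad2+10\delta,\qquad5+42\delta,\qquad14+168\delta .
\]
Each $\kappa_k$ is a polynomial in $m_1,\dots,m_k$, so $\kappa_k(W_\varepsilon)=1+\alpha_k\delta+O(\varepsilon^2)$ with constants $\alpha_k$. Comparing the coefficients of $\delta$ in \eqref{eq:mc},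
\[
\alpha_1=2,\qquad\alpha_2+2\alpha_1=10,\qquad\alpha_3+3\alpha_2+6\alpha_1=42,\qquad\alpha_4+4\alpha_3+10\alpha_2+20\alpha_1=168,
\]
which gives $\alpha_2=6$, $\alpha_3=12$, $\alpha_4=20$. Therefore, for $W_\varepsilon$,
\[
\kappa_2\kappa_4-\kappa_3^2=(6+20-24)\,\delta+O(\varepsilon^2)=(p-1)\varepsilon+O(\varepsilon^2)<0
\]
for small $\varepsilon$, and $W_\varepsilon\notin\mathrm{FID}$ by Lemma~\ref{lem:hankel}. The class $\mathrm{FID}$ is preserved by affine maps: if a variable is a sum of $n$ free copies of $V$, its image under $x\mapsto cx+a$ is a sum of $n$ free copies of $cV+a/n$. As $W_\varepsilon$ is an affine image of $X^p$, we conclude that $X^p\notin\mathrm{FID}$.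

For $p=0$ we have $X^0=1\in\mathrm{FS}$, and for $p\ge1$ Theorem~\ref{thm:main} applies. So the set of admissible exponents is exactly $\{0\}\cup[1,\infty)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BV}
Bercovici and Voiculescu, Indiana Univ. Math. J. \textbf{42} (1993).

\bibitem{NS}
Nica and Speicher, \emph{Lectures on the Combinatorics of Free Probability}.

\bibitem{talk}
\emph{Positive L\'evy processes in classical and free probability},
\texttt{https://\allowbreak math-inf.\allowbreak uni-greifswald.de/\allowbreak storages/\allowbreak uni-greifswald/\allowbreak fakultaet/\allowbreak mnf/\allowbreak mathinf/\allowbreak boldt/\allowbreak pdf-dateien/\allowbreak workshop-schuermann/\allowbreak T-Hasebe-talk-1.pdf}.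

\bibitem{SSV}
Schilling, Song and Vondra\v{c}ek, \emph{Bernstein Functions}.

\end{thebibliography}
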